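\title{Infinite antichains of excluded minors for rational representability with a prescribed characteristic set}

\begin{abstract}
We prove that for every prime $p$ there is an infinite antichain of matroids, each of which has characteristic set $\{p\}$ and is an excluded minor for representability over $\mathbb{Q}$. More generally, a set $P$ of primes is the characteristic set of an excluded minor for $\mathbb{Q}$-representability if and only if $P$ is finite, and for finite $P$ the number of such excluded minors of rank $r$ on $3r$ elements grows faster than any power of $r$. The proof is self-contained, constructive and uniform in $P$. It uses matroids formed by $r$ three-point lines through a common missing point, for which representability reduces to a system of linear equations; the systems are read off from pairs of disjoint edges of a complete bipartite graph.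
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection*{Matroids, minors and characteristic sets}

A \emph{matroid} $M$ is a finite set $E$ with a nonempty family of subsets, the \emph{bases}, that satisfies the exchange axiom: if $B_1,B_2$ are bases and $e\in B_1\setminus B_2$, then $B_1-e+f$ is a basis for some $f\in B_2\setminus B_1$. (We write $B-e+f$ for $(B\setminus\{e\})\cup\{f\}$.) All bases have the same size, the \emph{rank} of $M$. A set is \emph{independent} if it lies in a basis and \emph{dependent} otherwise, and a \emph{circuit} is a minimal dependent set. If $(v_e)_{e\in E}$ is a family of vectors over a field $K$, the maximal subsets of $E$ that index linearly independent vectors are the bases of a matroid. A matroid that arises in this way is \emph{representable over $K$}, or \emph{$K$-representable}; when the vectors are the columns of a matrix $A$, the matroid is written $M[A]$. A representation of a rank-$r$ matroid may be taken in $K^r$, and the matroid does not change when the vectors are multiplied by nonzero scalars or moved by an invertible linear map.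

Let $e\in E$. If some basis avoids $e$, the \emph{deletion} $M\backslash e$ is the matroid on $E-e$ whose bases are the bases of $M$ that avoid $e$. If some basis contains $e$, the \emph{contraction} $M/e$ is the matroid on $E-e$ whose bases are the sets $B-e$ with $B$ a basis containing $e$. (If only one of the two is defined by these rules, the other is taken equal to it.) A \emph{minor} of $M$ is the result of a sequence of deletions and contractions, and it is \emph{proper} if the sequence is nonempty; so every proper minor is a minor of some $M\backslash e$ or $M/e$. Minors of $K$-representable matroids are $K$-representable: to delete $e$, omit $v_e$; to contract $e$, pass to the images of the other vectors in the quotient by $\langle v_e\rangle$.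

The \emph{characteristic set} $\mathcal{K}(M)$ is the set of characteristics of the fields over which $M$ is representable. It measures how much arithmetic the dependencies of $M$ impose on a field of coordinates. A matroid $M$ is an \emph{excluded minor for $K$-representability} if $M$ is not $K$-representable but every proper minor of $M$ is; these are the minimal obstructions to representability over $K$. A set of matroids is an \emph{antichain} if no member is isomorphic to a minor of another member. Pairwise non-isomorphic excluded minors for $K$-representability always form an antichain: if one were isomorphic to a minor of another, that minor would be proper, hence $K$-representable.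

\begin{example}\label{ex:fano}
The Fano matroid $F_7$ is the matroid of the seven nonzero vectors of $\mathbb{F}_2^3$; three of them are dependent exactly when their sum is zero. Let $a\mapsto v_a\in K^3$ be a representation. Any three of $v_{100},v_{010},v_{001},v_{111}$ are independent, so we may take them to be $e_1,e_2,e_3$ and $e_1+e_2+e_3$. The vector $v_{110}$ lies in $\langle e_1,e_2\rangle\cap\langle e_3,\,e_1+e_2+e_3\rangle$, so it is a multiple of $e_1+e_2$; in the same way $v_{101}$ and $v_{011}$ are multiples of $e_1+e_3$ and $e_2+e_3$. The determinant of $e_1+e_2,\ e_1+e_3,\ e_2+e_3$ is $-2$, and it must vanish. Hence $\mathcal{K}(F_7)=\{2\}$. Now read the seven $0/1$ vectors over $\mathbb{Q}$. Triples that are independent over $\mathbb{F}_2$ have odd determinant and stay independent, and six of the seven dependent triples stay dependent; only $\{110,101,011\}$ changes. So these vectors represent $F_7\backslash 110$ over $\mathbb{Q}$, and since $GL_3(\mathbb{F}_2)$ is transitive on nonzero vectors, every single-element deletion is $\mathbb{Q}$-representable. Contractions have rank $2$, and a rank-$2$ matroid is represented over $\mathbb{Q}$ by sending its parallel classes to distinct lines of $\mathbb{Q}^2$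 and its loops to $0$. Thus $F_7$ is an excluded minor for $\mathbb{Q}$-representability with characteristic set $\{2\}$.
\end{example}

In this example the dependencies together force the equation $2=0$, and removing any one element frees the field completely. It is natural to ask whether $p=0$ can be forced in an equally tight way for every prime $p$, and in how many ways. It is known that for every prime $p$ there are matroids with characteristic set $\{p\}$, while no matroid has characteristic set $\{0\}$. Gordon showed that for each prime $p$ at least $2^{p-2}$ matroids have characteristic set $\{p\}$ and are excluded minors for $\mathbb{Q}$-representability, and for $p=2$ an infinite antichain of such matroids is known. These facts suggest that there are infinitely many for every $p$. One cannot get them by shrinking large examples. A matroid with characteristic set $\{p\}$ does contain an excluded minor for $\mathbb{Q}$-representability, but passing to a minor can only enlarge the characteristic set, and infinitely many matroids may all shrink to the same excluded minor. Minimality and the characteristic set must be controlled at the same time.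

\subsection*{Results}

The following statement is posed as a conjecture in \cite{source}. We prove it.

\begin{theorem}\label{thm:A}
For each prime $p$ there is an infinite antichain of matroids, each member of which has characteristic set $\{p\}$ and is an excluded minor for $\mathbb{Q}$-representability.
\end{theorem}

Theorem~\ref{thm:A} is the case $P=\{p\}$ of the next theorem.

\begin{theorem}\label{thm:B}
Let $P$ be a finite, possibly empty, set of primes, and let $N=\prod_{p\in P}p$ (so $N=1$ if $P=\emptyset$). For every $r\ge(N+1)(N+2)$ there is a rank-$r$ matroid $M$ on $3r$ elements such that:
\begin{itemize}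
\item[(i)] $M$ is representable over every field $K$ with $\operatorname{char}K\in P$ and $|K|>3^r+3r$, and over no field whose characteristic is not in $P$. In particular $\mathcal{K}(M)=P$.
\item[(ii)] Every proper minor of $M$ is representable over every field $K$ with $|K|>3^r+3r$, of any characteristic; in particular over $\mathbb{Q}$.
\end{itemize}
Hence $M$ is an excluded minor for $L$-representability for every infinite field $L$ with $\operatorname{char}L\notin P$, in particular for $L=\mathbb{Q}$. Taking one such $M$ for each $r$ gives an infinite antichain.
\end{theorem}

\begin{theorem}\label{thm:C}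
\begin{itemize}
\item[(a)] A set $P$ of primes is the characteristic set of some excluded minor for $\mathbb{Q}$-representability if and only if $P$ is finite; in that case it is the characteristic set of every member of an infinite antichain of such excluded minors.
\item[(b)] For every finite set $P$ of primes and every $s$, for all sufficiently large $r$ there are at least $r^s$ pairwise non-isomorphic rank-$r$ matroids on $3r$ elements that satisfy \emph{(i)} and \emph{(ii)} of Theorem~\ref{thm:B}.
\end{itemize}
\end{theorem}

\subsection*{The method}

Representability over $K$ is in general a system of polynomial equations and inequations, and it is hard to follow such a system through all minors. Section~\ref{sec:legs} describes a class of matroids $M_F$, one for each suitable set $F$ of words in $\{0,1,2\}^r$, for which the system is linear: $M_F$ is $K$-representable exactly when certain scalars $\beta_{i,l}$ satisfy $\sum_i\beta_{i,w(i)}=1$ for the words $w\in F$ and for no other word. Section~\ref{sec:linear} translates the theorem into conditions on $F$. A linear relation among the equations will force $N=0$ in $K$, and a deletion or contraction will see only a proper subset of the equations, to which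 the relation no longer applies. The delicate requirement is that the equations of $F$ must not imply the equation of a word outside $F$. Section~\ref{sec:example} works the smallest case by hand, Section~\ref{sec:construction} gives the general construction, and Sections~\ref{sec:proofB} and~\ref{sec:proofC} prove the theorems.

\section{Matroids on three-point legs}\label{sec:legs}

The geometric picture is the following. Take $r$ lines through a common point $t$ of a projective space of dimension $r-1$, choose three points other than $t$ on each line, and discard $t$. If the lines are in general position, the only question left open is which of the $3^r$ transversals, the sets with one point from each line, are dependent.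

Let $r\ge4$ and $E=\{(i,l):1\le i\le r,\ l\in\{0,1,2\}\}$. The sets $L_i=\{(i,0),(i,1),(i,2)\}$ are the \emph{legs}. A \emph{word} is an element $w$ of $\{0,1,2\}^r$, and it names the \emph{transversal} $T_w=\{(i,w(i)):1\le i\le r\}$. A \emph{near-transversal} is a subset of $E$ that has two elements in one leg, none in another leg, and one in each of the remaining $r-2$ legs; it has $r$ elements. For a set $F$ of words let
\[
\mathcal{B}_F=\{\text{near-transversals}\}\cup\{T_w: w\notin F\}.
\]
Thus $F$ lists the transversals that are declared dependent. Two facts about $\mathcal{B}_F$ hold for every $F$ and will be used often.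
\begin{itemize}
\item[(I)] \emph{A set that has at most two elements in one leg, at most one in each other leg, and none in some leg $L_s$ lies in a near-transversal that misses $L_s$.} Add one element to each unused leg other than $L_s$, and then, if no leg has two elements yet, add a second element to one of them.
\item[(D)] \emph{A set that contains a leg, or has two elements in each of two legs, lies in no member of $\mathcal{B}_F$.}
\end{itemize}

Let $K$ be a field. A family $\beta=(\beta_{i,l})\in K^E$ is \emph{admissible} if for each $i$ we have $\beta_{i,0}=0$ and the three scalars $\beta_{i,0},\beta_{i,1},\beta_{i,2}$ are distinct. Let $t\in K^r$ be the all-ones vector, let $A(\beta)$ be the $r\times 3r$ matrix whose column $(i,l)$ is $e_i-\beta_{i,l}t$, and let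
\[
F(\beta)=\Bigl\{w:\ \sum_{i=1}^r\beta_{i,w(i)}=1\Bigr\}.
\]

\begin{lemma}\label{lem:bases}
If $\beta$ is admissible, the set of bases of $M[A(\beta)]$ is $\mathcal{B}_{F(\beta)}$.
\end{lemma}

\begin{proof}
Let $B\subseteq E$ have $r$ elements and put $n_i=|B\cap L_i|$, so that $\sum_i n_i=r$. The columns of leg $i$ lie in the plane $\langle e_i,t\rangle$. If some $n_i=3$, then $B$ has three vectors in $\langle e_i,t\rangle$; if $n_i,n_j\ge2$ with $i\ne j$, then $B$ has four vectors in $\langle e_i,e_j,t\rangle$. In both cases $B$ is dependent and $B\notin\mathcal{B}_{F(\beta)}$. Otherwise all $n_i\le2$ and at most one $n_i$ equals $2$; since $\sum_i n_i=r$, the number of legs with $n_i=0$ equals the number with $n_i=2$. So $B$ is a near-transversal or a transversal.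

Let $B$ be a near-transversal with two elements in $L_i$ and none in $L_s$. The two columns from $L_i$ have distinct scalars $\beta_{i,l}$, so they span $\langle e_i,t\rangle$. Then the span of $B$ contains $t$ and every $e_j$ with $j\ne s$, and these vectors span $K^r$ because the $s$-th coordinate of $t$ is nonzero. Hence the $r$ columns are independent, $A(\beta)$ has rank $r$, and $B$ is a basis.

Let $B=T_w$. Expand the determinant of the columns $e_i-\beta_{i,w(i)}t$ by multilinearity. Terms that use $t$ twice vanish, and replacing one $e_i$ by $t$ in $\det(e_1,\dots,e_r)$ gives $1$. So the determinant is $1-\sum_i\beta_{i,w(i)}$, and $T_w$ is a basis exactly when $w\notin F(\beta)$.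
\end{proof}

Call a set $F$ of words \emph{separated} if distinct words of $F$ differ in at least two positions. Every $F(\beta)$ is separated: changing one letter of $w$ changes $\sum_i\beta_{i,w(i)}$, because the scalars on a leg are distinct. The next lemma shows that this condition alone, with no field in sight, makes $\mathcal{B}_F$ a matroid. We need this because for $P=\emptyset$ the matroid of Theorem~\ref{thm:B} has no representation at all.

\begin{lemma}\label{lem:matroid}
If $F$ is separated, then $\mathcal{B}_F$ is the set of bases of a matroid $M_F$ of rank $r$ on $E$.
\end{lemma}

\begin{proof}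
Over $\mathbb{Q}$ the family $\beta_{i,l}=-l$ is admissible and all sums $\sum_i\beta_{i,w(i)}$ are at most $0$. So $F(\beta)=\emptyset$, and $\mathcal{B}_\emptyset$ satisfies the exchange axiom by Lemma~\ref{lem:bases}.

Now let $F$ be separated. The family $\mathcal{B}_F\subseteq\mathcal{B}_\emptyset$ is nonempty, since it contains the near-transversals. Let $B_1,B_2\in\mathcal{B}_F$ and $e\in B_1\setminus B_2$, and put $I=B_1-e$. Since $e\notin B_2$, we have $B_2\setminus B_1=B_2\setminus I$.

Suppose first that $I$ has two elements in one leg. Exchange in $\mathcal{B}_\emptyset$ gives $f\in B_2\setminus B_1$ with $I+f\in\mathcal{B}_\emptyset$. The set $I+f$ is not a transversal, so it is a near-transversal and lies in $\mathcal{B}_F$.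

Otherwise $I$ meets $r-1$ legs once each and misses one leg $L_s$. For $f\notin I$ the set $I+f$ is a near-transversal if $f\notin L_s$ and a transversal if $f\in L_s$. The words of the three transversals $I+f$, $f\in L_s$, differ only in position $s$, so at most one of them is in $F$. Hence $I+f\in\mathcal{B}_F$ for all $f\notin I$ with at most one exception. If $|B_2\setminus I|\ge2$, choose $f\in B_2\setminus I$ that is not the exception. If $B_2\setminus I=\{f\}$, then $I+f=B_2\in\mathcal{B}_F$.
\end{proof}

The converse of Lemma~\ref{lem:bases} is a rigidity statement. The point $t$ is not an element of $M_F$, so it has to be recovered from the dependencies among the legs.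

\begin{lemma}\label{lem:rigid}
Let $F$ be separated with $(0,\dots,0)\notin F$. If $M_F$ is representable over $K$, then $F=F(\beta)$ for some admissible $\beta\in K^E$.
\end{lemma}

\begin{proof}
Let $e\mapsto v_e\in K^r$ be a representation and $V_i=\langle v_e:e\in L_i\rangle$. Facts (I) and (D) give the following for distinct $i,j,s$.
\begin{itemize}
\item[(a)] Two elements of $L_i$ are independent and $L_i$ is dependent. So $\dim V_i=2$, and any two elements of $L_i$ span $V_i$.
\item[(b)] Two elements of $L_i$ with one of $L_j$ are independent, and two elements of $L_i$ with two of $L_j$ are dependent. So $\dim(V_i+V_j)=3$ and $\dim(V_i\cap V_j)=1$; also $v_e\notin V_i$ for $e\in L_j$.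
\item[(c)] Two elements of $L_i$ with one of $L_j$ and one of $L_s$ are independent. Here (I) needs a fourth leg to miss, and this is where $r\ge4$ is used. The first three of these vectors span $V_i+V_j$, so $V_s\not\subseteq V_i+V_j$.
\end{itemize}
If the lines $V_i\cap V_s$ and $V_j\cap V_s$ were different, they would span $V_s$, and $V_s\subseteq V_i+V_j$ would contradict (c). So $\ell_s=V_i\cap V_s$ does not depend on $i\ne s$, and $\ell_s=V_i\cap V_s=\ell_i$ shows that all $\ell_s$ are one line $\langle t\rangle$, contained in every $V_i$. By the last part of (b), no $v_e$ lies in $\langle t\rangle$.

Since the zero word is not in $F$, the vectors $v_{(i,0)}$ form a basis of $K^r$, and we may take $v_{(i,0)}=e_i$. Then $V_i=\langle e_i,t\rangle$. Suppose the $s$-th coordinate of $t$ is zero, and fix $i\ne s$. The $r$ vectors $v_{(i,0)}$, $v_{(i,1)}$ and $v_{(j,0)}$ $(j\ne i,s)$ then lie in the hyperplane $\langle e_j:j\ne s\rangle$, although they come from a near-transversal, which is a basis. So all coordinates $t_1,\dots,t_r$ of $t$ are nonzero. Apply the diagonal map with entries $t_i^{-1}$ and rescale each $v_{(i,0)}$; now $t$ is the all-ones vector and still $v_{(i,0)}=e_i$. For $l=1,2$ the vector $v_{(i,l)}$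 lies in $\langle e_i,t\rangle$ but not in $\langle t\rangle$, so it can be rescaled to $e_i-\beta_{i,l}t$. Put $\beta_{i,0}=0$. By (a) the three vectors of a leg are distinct, so $\beta$ is admissible. Thus $M_F=M[A(\beta)]$, Lemma~\ref{lem:bases} gives $\mathcal{B}_F=\mathcal{B}_{F(\beta)}$, and comparing transversals gives $F=F(\beta)$.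
\end{proof}

\section{Representability as a linear system}\label{sec:linear}

Throughout this section $r\ge4$, and $F=\{w_z:z\in Z\}$ is a separated set of words, indexed without repetition by a finite set $Z$, that does not contain the zero word. For $R\subseteq Z$ write $F_R=\{w_z:z\in R\}$.

Fix a field $K$. The unknowns are the $2r$ scalars $\beta_{i,1},\beta_{i,2}$, and we regard $\beta$ as a vector in $K^{2r}$ with coordinates indexed by $\{1,\dots,r\}\times\{1,2\}$. For a word $w$ let $\varphi(w)\in K^{2r}$ have $(i,l)$-entry $1$ if $w(i)=l$ and $0$ otherwise. Then $\varphi$ is injective, and $w\in F(\beta)$ is the linear equation $\varphi(w)\cdot\beta=1$, which we call the \emph{equation of $w$}. For $d\in K^Z$ put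
\[
\Phi(d)=\sum_{z\in Z}d(z)\,\varphi(w_z),\qquad |d|=\sum_{z\in Z}d(z).
\]
The combination of the equations of the $w_z$ with coefficients $d(z)$ is $\Phi(d)\cdot\beta=|d|$. The same formulas make sense for $d\in\mathbb{Z}^Z$. A relation among the vectors $\varphi(w_z)$ restricts the characteristic.

\begin{lemma}\label{lem:obstruction}
Let $c\in\mathbb{Z}^Z$ satisfy $\Phi(c)=0$ over $\mathbb{Z}$. If $M_F$ is representable over $K$, then $|c|=0$ in $K$.
\end{lemma}

\begin{proof}
By Lemma~\ref{lem:rigid} some $\beta$ satisfies all the equations of the $w_z$, so $0=\Phi(c)\cdot\beta=|c|$ in $K$.
\end{proof}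

A single-element deletion or contraction involves only some of the equations.

\begin{lemma}\label{lem:minors}
Let $e=(i,l)\in E$, $R^-=\{z:w_z(i)\ne l\}$ and $R^+=\{z:w_z(i)=l\}$, and let $\beta\in K^E$ be admissible.
\begin{itemize}
\item[(a)] If $F_{R^-}\subseteq F(\beta)\subseteq F$, then $M_F\backslash e$ is $K$-representable.
\item[(b)] If $F_{R^+}\subseteq F(\beta)\subseteq F$, then $M_F/e$ is $K$-representable.
\end{itemize}
\end{lemma}

\begin{proof}
By (I), some near-transversal misses $L_i$ and so avoids $e$, and some near-transversal contains $e$. Near-transversals are bases of both $M_F$ and $M[A(\beta)]$. So in both matroids the deletion of $e$ is determined by the bases that avoid $e$, and the contraction by the bases that contain $e$.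

(a) The transversal $T_w$ avoids $e$ exactly when $w(i)\ne l$. For such $w$, if $w\in F$ then $w\in F_{R^-}\subseteq F(\beta)$, and if $w\notin F$ then $w\notin F(\beta)$. So $\mathcal{B}_F$ and $\mathcal{B}_{F(\beta)}$ have the same members avoiding $e$, and $M_F\backslash e=M[A(\beta)]\backslash e$ by Lemma~\ref{lem:bases}.

(b) The transversal $T_w$ contains $e$ exactly when $w(i)=l$. For such $w$, if $w\in F$ then $w\in F_{R^+}\subseteq F(\beta)$, and if $w\notin F$ then $w\notin F(\beta)$. So $\mathcal{B}_F$ and $\mathcal{B}_{F(\beta)}$ have the same members containing $e$, and $M_F/e=M[A(\beta)]/e$.
\end{proof}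

It remains to decide when an admissible $\beta$ with $F_R\subseteq F(\beta)\subseteq F$ exists. Three things can go wrong: the equations of $F_R$ may be inconsistent, they may force two scalars of a leg to coincide, or they may imply the equation of a word outside $F$. Over a large field nothing else can go wrong.

\begin{lemma}\label{lem:criterion}
Let $|K|>3^r+3r$ and $R\subseteq Z$. Suppose that every $d\in K^Z$ supported in $R$ has the following properties.
\begin{itemize}
\item[(C1)] If $\Phi(d)=0$, then $|d|=0$.
\item[(C2)] If $\Phi(d)$ vanishes outside the two coordinates $(i,1),(i,2)$ of one leg, then $\Phi(d)=0$.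
\item[(C3)] If $\Phi(d)=\varphi(w)$ for a word $w$ and $|d|=1$, then $w\in F$.
\end{itemize}
Then there is an admissible $\beta\in K^E$ with $F_R\subseteq F(\beta)\subseteq F$.
\end{lemma}

\begin{proof}
Let $\mathcal{A}=\{\beta\in K^{2r}:\varphi(w_z)\cdot\beta=1\text{ for all }z\in R\}$, and let $W\subseteq K^{2r}\times K$ be the subspace of all pairs $(\Phi(d),|d|)$ with $d$ supported in $R$.

\emph{The set $\mathcal{A}$ is nonempty.} By (C1), $(0,1)\notin W$. So some linear functional vanishes on $W$ and takes the value $-1$ at $(0,1)$. It has the form $(\psi,s)\mapsto\psi\cdot\beta-s$, and its vanishing at the points $(\varphi(w_z),1)$, $z\in R$, says that $\beta\in\mathcal{A}$.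

\emph{If $\psi\cdot\beta=s$ for all $\beta\in\mathcal{A}$, then $(\psi,s)\in W$.} Write $\mathcal{A}=\beta_0+U$, where $U$ is the set of vectors orthogonal to all $\varphi(w_z)$, $z\in R$. Then $\psi$ is orthogonal to $U$, so it lies in the span of these $\varphi(w_z)$, say $\psi=\Phi(d)$ with $d$ supported in $R$; and $s=\Phi(d)\cdot\beta_0=|d|$.

Consider the affine functions $\beta_{i,1}$, $\beta_{i,2}$, $\beta_{i,1}-\beta_{i,2}$ for $1\le i\le r$ and $\varphi(w)\cdot\beta-1$ for $w\notin F$. There are $n\le3r+3^r<|K|$ of them. By the previous paragraph, (C2) shows that none of the first kind vanishes on all of $\mathcal{A}$, and (C3) shows the same for the second kind. So the zero set of each in $\mathcal{A}$ is empty or an affine hyperplane of $\mathcal{A}$. These sets do not cover $\mathcal{A}$. If $K$ is finite and $\delta=\dim\mathcal{A}$, they contain at most $n|K|^{\delta-1}<|K|^\delta$ points. If $K$ is infinite, the product of the $n$ functions is a nonzero polynomial in coordinates on $\mathcal{A}$, and a nonzero polynomial over an infinite field takes a nonzero value. A point of $\mathcal{A}$ outside all the zero sets, extended by $\beta_{i,0}=0$, is the required $\beta$.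
\end{proof}

The bound on $|K|$ in Theorem~\ref{thm:B} enters only through this covering argument.

We can now say what $F$ should look like. There should be an integer vector $c$ with $\Phi(c)=0$ and $|c|=N$; by Lemma~\ref{lem:obstruction} this excludes all characteristics that do not divide $N$. Every letter should occur in every position, so that the sets $R^-$ and $R^+$ of Lemma~\ref{lem:minors} are proper subsets of $Z$. Over every field, $c$ should have no zero coordinate and should span the kernel of $\Phi$; then (C1) holds for $R\ne Z$ in all characteristics, and for $R=Z$ when $N=0$ in $K$. Finally (C2) and (C3) must hold over every field.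

\section{The smallest case: five words of length six}\label{sec:example}

Take $N=1$, so that the goal is a matroid with no representation over any field and with all proper minors representable. Let $Z=\{x_1,x_2,x_3,y_1,y_2\}$, and take $r=6$ legs indexed by the ordered pairs $jk$ of distinct elements of $\{1,2,3\}$. On leg $jk$ give the letter $1$ to $x_j$ and $y_1$, the letter $2$ to $x_k$ and $y_2$, and the letter $0$ to the remaining $x$:
\[
\begin{array}{c|cccccc}
\text{leg} & 12&13&21&23&31&32\\ \hline
w_{x_1}&1&1&2&0&2&0\\
w_{x_2}&2&0&1&1&0&2\\
w_{x_3}&0&2&0&2&1&1\\ \hline
w_{y_1}&1&1&1&1&1&1\\
w_{y_2}&2&2&2&2&2&2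
\end{array}
\]
Any two rows differ in at least four positions and no row is zero, so $M=M_F$ is a matroid of rank $6$ on $18$ elements to which Section~\ref{sec:linear} applies.

In each column the letters $1$ and $2$ occur once above the line and once below it. So the sum of the three upper equations and the sum of the two lower equations have the same left side $\sum_{jk}(\beta_{jk,1}+\beta_{jk,2})$, while their right sides are $3$ and $2$. This is Lemma~\ref{lem:obstruction} with $c=(1,1,1,-1,-1)$, and $M$ is representable over no field.

Now delete $e=(23,0)$. Only $w_{x_1}$ uses $e$, so $R^-=Z-x_1$, and we check (C1)--(C3) for $d$ with $d(x_1)=0$. Form the $3\times2$ array $s_{jk}=d(x_j)+d(y_k)$. The coordinates of $\Phi(d)$ on leg $jk$ are $(s_{j1},s_{k2})$. If the array is zero, its first row gives $d(y_1)=d(y_2)=0$, and then $d=0$; this is (C1). Each entry of the array appears on two different legs, so a $\Phi(d)$ that vanishes off one leg is zero; this is (C2). For (C3), let $\Phi(d)=\varphi(w)$ and $|d|=1$. Then all $s_{jk}\in\{0,1\}$, and since $w$ has only one letter in position $jk$, we cannot have $s_{j1}=s_{k2}=1$ with $j\ne k$. The difference $s_{j1}-s_{j2}=d(y_1)-d(y_2)$ is the same in all rows.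 If it is zero, each row is $(0,0)$ or $(1,1)$, at most one row is $(1,1)$, and the array is not zero because $d\ne0$; with $(1,1)$ in row $j$ we read off $w=w_{x_j}$. If it is nonzero, each row is $(1,0)$ or $(0,1)$, the two kinds cannot both occur, and $w=w_{y_1}$ or $w=w_{y_2}$. So $w\in F$ in all cases, and $M\backslash e$ is representable over every field with more than $3^6+18$ elements. The other deletions and the contractions are covered by the general argument below; what they need is visible in the table, namely that every column contains all three letters.

With $N+2$ vertices $x_j$ in place of three, the same pattern has $(N+2)(N+1)$ legs, and the two sums give $N+2=2$. Repeating a column changes none of these arguments and raises the rank by one. This is the source of the infinite antichain.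

\section{Words from pairs of disjoint edges}\label{sec:construction}

The relation $\Phi(c)=0$ says that in each position the $z$ with letter $1$ have $c$-sum zero, and likewise those with letter $2$. The simplest way to arrange this with $c$ nowhere zero in every field is to take $c=\pm1$ and to let each of the two classes be a pair with opposite signs. Such a pair is an edge of the complete bipartite graph between the positive and the negative vertices, and a leg corresponds to two disjoint edges.

Let $N\ge1$, $b\ge2$ and $a=b+N\ge3$. Let $X,Y$ be disjoint sets with $|X|=a$ and $|Y|=b$, and let $Z=X\cup Y$. An \emph{edge} is a set $\{x,y\}$ with $x\in X$ and $y\in Y$. Define $c\in\mathbb{Z}^Z$ by $c(x)=1$ on $X$ and $c(y)=-1$ on $Y$. For $d\in K^Z$ and an edge $g=\{x,y\}$ put $d(g)=d(x)+d(y)$. Then $c(g)=0$ for every edge $g$, and $|c|=N$. Let $\varepsilon_z\in K^Z$ be the unit vector at $z$.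

A \emph{type} is an unordered pair of disjoint edges. Let $\mathcal{T}$ be the set of types. A type is given by two vertices of $X$, two vertices of $Y$ and one of the two ways to match them, so
\[
D:=|\mathcal{T}|=2\binom a2\binom b2\ge6 .
\]
Fix an ordering $(g,h)$ of each type. Let $m:\mathcal{T}\to\{1,2,3,\dots\}$ be any function and $r=\sum_\tau m(\tau)\ge D$. Take $r$ legs and assign to leg $i$ a type $\tau_i=(g_i,h_i)$ so that each $\tau\in\mathcal{T}$ is assigned to exactly $m(\tau)$ legs. For $z\in Z$ define the word $w_z$ by
\[
w_z(i)=\begin{cases}1&\text{if }z\in g_i,\\ 2&\text{if }z\in h_i,\\ 0&\text{otherwise,}\end{cases}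
\]
and let $F=\{w_z:z\in Z\}$. Section~\ref{sec:example} is the case $N=1$, $b=2$, $m\equiv1$.

\begin{lemma}\label{lem:words}
\begin{itemize}
\item[(a)] Every edge $g$ belongs to $\{g_i,h_i\}$ for at least two legs $i$.
\item[(b)] For $z\ne z'$ the words $w_z,w_{z'}$ differ in at least two positions, and no $w_z$ is the zero word.
\item[(c)] In each position $i$, each of the letters $0,1,2$ equals $w_z(i)$ for some $z$.
\item[(d)] For $d\in K^Z$ we have $\Phi(d)_{i,1}=d(g_i)$ and $\Phi(d)_{i,2}=d(h_i)$. In particular $\Phi(c)=0$, over $\mathbb{Z}$ and over every field.
\end{itemize}
\end{lemma}

\begin{proof}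
(a) The edge $g$ is disjoint from $(a-1)(b-1)\ge2$ edges, so it belongs to at least two types, and every type is assigned to some leg.

(b) Since $a,b\ge2$, the side opposite to $z$ has a vertex other than $z'$, so there is an edge $g$ with $z\in g$ and $z'\notin g$. On a leg $i$ with $g=g_i$ we have $w_z(i)=1\ne w_{z'}(i)$, and on a leg with $g=h_i$ we have $w_z(i)=2\ne w_{z'}(i)$. By (a) there are at least two such legs.

(c) The letters $1$ and $2$ are taken by the two ends of $g_i$ and of $h_i$, and the letter $0$ by the other $|Z|-4=2b+N-4\ge1$ vertices.

(d) $\Phi(d)_{i,1}$ is the sum of $d(z)$ over the $z$ with $w_z(i)=1$, that is, over $z\in g_i$; and $\Phi(d)_{i,2}$ is the sum over $z\in h_i$.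
\end{proof}

By (b) and Lemma~\ref{lem:matroid}, $M_F$ is a matroid of rank $r$ on $3r$ elements, and Section~\ref{sec:linear} applies. We denote this matroid by $M(b,m)$. By (d), condition (C3) asks which $d$ have $(d(g),d(h))\in\{(0,0),(1,0),(0,1)\}$ on all types. The multiples of $c$ and their translates by unit vectors have this property, and the next lemma says that there are no others, over any field.

\begin{lemma}\label{lem:edges}
Let $K$ be a field and $d\in K^Z$.
\begin{itemize}
\item[(a)] If $d(g)=0$ for all edges $g$, then $d=\lambda c$ for some $\lambda\in K$.
\item[(b)] If $(d(g),d(h))\in\{(0,0),(1,0),(0,1)\}$ for all disjoint edges $g,h$, then $d=\lambda c$ or $d=\lambda c+\varepsilon_z$ for some $\lambda\in K$ and $z\in Z$.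
\end{itemize}
\end{lemma}

\begin{proof}
(a) We have $d(x)=-d(y)$ for all $x\in X$, $y\in Y$. So $d$ is a constant $\lambda$ on $X$ and $-\lambda$ on $Y$.

(b) Every edge is disjoint from some edge, so $d(g)\in\{0,1\}$ for all $g$. Let $G=\{g:d(g)=1\}$; no two members of $G$ are disjoint. We claim that some vertex $z$ lies in all members of $G$. This holds if $|G|\le1$. Otherwise two members of $G$ share a vertex $z$, and their other ends $u\ne u'$ lie on the same side. An edge that meets both and avoids $z$ would contain $u$ and $u'$, which no edge does. So every member of $G$ contains $z$, and $d(g)=0$ for every edge $g$ that avoids $z$.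

If $z\in X$, then $d(x)=-d(y)$ for all $x\in X-z$ and $y\in Y$, so $d$ is a constant $\lambda$ on $X-z$ and $-\lambda$ on $Y$. For $y\in Y$ we have $d(z)-\lambda=d(\{z,y\})\in\{0,1\}$, so $d=\lambda c$ or $d=\lambda c+\varepsilon_z$. If $z\in Y$, then $d$ is a constant $\lambda$ on $X$ and $-\lambda$ on $Y-z$, and $d(z)+\lambda=d(\{x,z\})\in\{0,1\}$ for $x\in X$, which gives the same two possibilities.
\end{proof}

\begin{remark}\label{rem:third}
The exclusion of the value $(1,1)$ is what the third letter provides, and it is needed. Let $p$ be a prime dividing $N$ and let $d$ be the indicator vector of a set $S\subseteq X$ with $|S|=p+1\le a$. In characteristic $p$ we have $|d|=1$, and $d(g)\in\{0,1\}$ for every edge. What prevents $\Phi(d)$ from being some $\varphi(w)$ is a leg whose two edges both meet $S$, since a word cannot have the letters $1$ and $2$ in the same position. If types are left out, such a leg may be missing. For instance, let $N=6$, $X=\{x_1,\dots,x_8\}$, $Y=\{y_1,y_2\}$, and use only the eight types $(\{x_j,y_1\},\{x_{j+1},y_2\})$ with indices modulo $8$. The resulting set $F$ is separated and $\Phi(c)=0$ with $|c|=6$. But $w_{x_1},w_{x_3},w_{x_5}$ are nonzero in disjoint sets of positions,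 so $\varphi(w_{x_1})+\varphi(w_{x_3})+\varphi(w_{x_5})=\varphi(w)$ for a word $w$ with six nonzero letters, which is not in $F$. In characteristic $2$ the equation of $w$ follows, because $3=1$, and by Lemma~\ref{lem:rigid} this $M_F$ has no representation in characteristic $2$.
\end{remark}

\begin{proposition}\label{prop:solve}
Let $K$ be a field with $|K|>3^r+3r$ and let $R\subseteq Z$. Assume that either \emph{(A)} $R=Z$ and $N=0$ in $K$, or \emph{(B)} $R\ne Z$. Then there is an admissible $\beta\in K^E$ with $F_R\subseteq F(\beta)\subseteq F$.
\end{proposition}

\begin{proof}
The hypothesis is used only through the following fact.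
\begin{itemize}
\item[($*$)] If $\lambda c$ is supported in $R$, then $|\lambda c|=\lambda N=0$.
\end{itemize}
In case (A) this holds because $N=0$ in $K$. In case (B) it holds because $c$ has no zero coordinate, so $\lambda=0$. We verify the conditions of Lemma~\ref{lem:criterion} for $d$ supported in $R$.

(C1) Let $\Phi(d)=0$. Every edge occurs on some leg, so $d(g)=0$ for all edges $g$ by Lemma~\ref{lem:words}(d). Then $d=\lambda c$ by Lemma~\ref{lem:edges}(a), and $|d|=0$ by ($*$).

(C2) Let $\Phi(d)$ vanish outside leg $i$. Then $d(g_j)=d(h_j)=0$ for all $j\ne i$. By Lemma~\ref{lem:words}(a) every edge occurs on some leg $j\ne i$, so $d(g)=0$ for all edges $g$, and $\Phi(d)=0$.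

(C3) Let $\Phi(d)=\varphi(w)$ and $|d|=1$. Then $(d(g_i),d(h_i))$ is $(0,0)$, $(1,0)$ or $(0,1)$ according as $w(i)$ is $0$, $1$ or $2$. Every type occurs on some leg, because $m\ge1$, and the set of three allowed values is symmetric, so Lemma~\ref{lem:edges}(b) applies. The case $d=\lambda c$ is excluded by ($*$), since $|d|=1$. So $d=\lambda c+\varepsilon_z$, and $\varphi(w)=\lambda\Phi(c)+\varphi(w_z)=\varphi(w_z)$. Hence $w=w_z\in F$.
\end{proof}

\section{Proof of Theorems~\ref{thm:A} and~\ref{thm:B}}\label{sec:proofB}

Let $P$ be a finite set of primes and $N=\prod_{p\in P}p$. For a field $K$ we have $N=0$ in $K$ if and only if $\operatorname{char}K\in P$.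

\begin{proposition}\label{prop:main}
For every $b\ge2$ and every $m:\mathcal{T}\to\{1,2,3,\dots\}$, the matroid $M=M(b,m)$, of rank $r=\sum_\tau m(\tau)$ on $3r$ elements, satisfies \emph{(i)} and \emph{(ii)} of Theorem~\ref{thm:B}.
\end{proposition}

\begin{proof}
(i) Let $\operatorname{char}K\in P$ and $|K|>3^r+3r$. Case (A) of Proposition~\ref{prop:solve} gives an admissible $\beta$ with $F(\beta)=F$, and $A(\beta)$ represents $M$ over $K$ by Lemma~\ref{lem:bases}. Conversely, if $M$ is representable over $K$, then $N=|c|=0$ in $K$ by Lemmas~\ref{lem:words}(d) and~\ref{lem:obstruction}, so $\operatorname{char}K\in P$. There are infinite fields of every characteristic, so $\mathcal{K}(M)=P$.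

(ii) Let $|K|>3^r+3r$ and $e=(i,l)\in E$, and let $R^-,R^+$ be as in Lemma~\ref{lem:minors}. By Lemma~\ref{lem:words}(c), some $z$ has $w_z(i)=l$ and some $z$ has $w_z(i)\ne l$, so $R^-\ne Z$ and $R^+\ne Z$. Case (B) of Proposition~\ref{prop:solve}, applied to $R^-$ and to $R^+$, together with Lemma~\ref{lem:minors} shows that $M\backslash e$ and $M/e$ are $K$-representable. Every proper minor of $M$ is a minor of one of these.
\end{proof}

\begin{proof}[Proof of Theorems~\ref{thm:A} and~\ref{thm:B}]
Take $b=2$. Then $D=2\binom{N+2}{2}=(N+1)(N+2)$, and every integer $r\ge D$ is $\sum_\tau m(\tau)$ for some $m$. Proposition~\ref{prop:main} gives a matroid of rank $r$ with properties (i) and (ii). If $L$ is an infinite field with $\operatorname{char}L\notin P$, this matroid is not $L$-representable by (i), and all its proper minors are by (ii); this applies to $L=\mathbb{Q}$ since $0\notin P$. Matroids chosen for different $r$ have different ranks, so they are pairwise non-isomorphic excluded minors for $\mathbb{Q}$-representability, and they form an antichain as noted in Section~\ref{sec:intro}. This proves Theorem~\ref{thm:B}, and $P=\{p\}$ gives Theorem~\ref{thm:A}.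
\end{proof}

\section{Which sets occur, and how often}\label{sec:proofC}

\begin{proof}[Proof of Theorem~\ref{thm:C}(a)]
If $P$ is finite, apply Theorem~\ref{thm:B}. For the converse, let $M$ be an excluded minor for $\mathbb{Q}$-representability whose characteristic set is a set $P$ of primes, so that $0\notin\mathcal{K}(M)$. That $P$ is then finite is a classical fact (Rado); we include a proof, which uses only $0\notin\mathcal{K}(M)$.

Let $M$ have rank $\rho$ and ground set $\{1,\dots,n\}$. Let $(x_{ij})$ be a $\rho\times n$ matrix of indeterminates, let $y$ be one more indeterminate, and for a $\rho$-subset $B$ of the ground set let $\Delta_B$ be the determinant of the columns indexed by $B$. Let $\Lambda$ be the quotient of $\mathbb{Z}[y,x_{ij}]$ by the ideal generated by the $\Delta_B$ with $B$ not a basis of $M$ and by $y\prod_{B\text{ basis}}\Delta_B-1$. A ring homomorphism from $\Lambda$ to a field $K$ assigns to $(x_{ij})$ a matrix over $K$ whose nonzero $\rho\times\rho$ determinants are exactly those indexed by bases, that is, a representation of $M$. Conversely, a representation of $M$ in $K^\rho$ defines such a homomorphism, with $y$ sent to the inverse of the product.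

If $\Lambda\otimes\mathbb{Q}$ were nonzero, it would have a maximal ideal, whose residue field has characteristic $0$ and receives a homomorphism from $\Lambda$. This contradicts $0\notin\mathcal{K}(M)$. So $\Lambda\otimes\mathbb{Q}=0$. This ring is the localization of $\Lambda$ at the positive integers, so some integer $n_0\ge1$ is zero in $\Lambda$. If $q\in P$, there is a homomorphism from $\Lambda$ to a field of characteristic $q$, in which $n_0=0$; hence $q\mid n_0$. So $P$ is contained in the finite set of prime divisors of $n_0$.
\end{proof}

For part (b) we use the freedom in the multiplicity function $m$. There are many functions $m$ with a given sum $r$, and the point is that $m$ can be recovered from the matroid up to a permutation of $Z$, a set whose size does not depend on $r$.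

\begin{proof}[Proof of Theorem~\ref{thm:C}(b)]
Fix $b\ge3$ and put $k=|Z|=2b+N$, so that $k-4\ge3$. For $r\ge D$, the functions $m:\mathcal{T}\to\{1,2,\dots\}$ with $\sum_\tau m(\tau)=r$ are the compositions of $r$ into $D$ positive parts, and there are $\binom{r-1}{D-1}$ of them. For each, fix an assignment of types to legs; the matroid $M(b,m)$ satisfies (i) and (ii) by Proposition~\ref{prop:main}.

Let $\theta:M(b,m)\to M(b,m')$ be an isomorphism, and mark the data of the second matroid with primes. A $3$-set that is not a leg meets at most three of the $r\ge4$ legs and has at most two elements in one of them, so it is independent by (I). A leg is dependent by (D), and its proper subsets are independent by (I). So the $3$-element circuits are exactly the legs, and $\theta(L_i)=L_{\sigma(i)}$ for a permutation $\sigma$ of $\{1,\dots,r\}$. Then $\theta$ maps transversals to transversals and dependent ones to dependent ones. The dependent transversals are the $k$ distinct sets $T_{w_z}$ and $T_{w'_z}$ respectively, so there is a permutation $\pi$ of $Z$ with $\theta(T_{w_z})=T_{w'_{\pi(z)}}$.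

For a leg $L_i$, partition $Z$ according to which element of $L_i$ lies in $T_{w_z}$. The parts are $g_i$, $h_i$ and $Z\setminus(g_i\cup h_i)$. The sets $T_{w_z}$ and $T_{w_{u}}$ contain the same element of $L_i$ if and only if their images under $\theta$ contain the same element of $L_{\sigma(i)}$, so $\pi$ maps this partition to the partition $g'_{\sigma(i)}$, $h'_{\sigma(i)}$, $Z\setminus(g'_{\sigma(i)}\cup h'_{\sigma(i)})$. The third part has $k-4\ne2$ elements, so the parts of size $2$ correspond: $\{\pi(g_i),\pi(h_i)\}=\{g'_{\sigma(i)},h'_{\sigma(i)}\}$. (For $b=2$ and $N=2$ all three parts would have size $2$; taking $b\ge3$ avoids this.) Therefore $m'(\tau)$ is the number of legs $i$ with $\{\pi(g_i),\pi(h_i)\}=\tau$, and $m'$ is determined by $m$ and $\pi$.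

It follows that each isomorphism class contains $M(b,m)$ for at most $k!$ functions $m$, so there are at least $\binom{r-1}{D-1}/k!$ classes of rank $r$. For fixed $b$ this is a polynomial in $r$ of degree $D-1$ with positive leading coefficient. Since $D=2\binom{b+N}{2}\binom b2$ tends to infinity with $b$, we can choose $b\ge3$ with $D-1>s$, and then $\binom{r-1}{D-1}/k!\ge r^s$ for all sufficiently large $r$.
\end{proof}

\begin{thebibliography}{9}

\bibitem{source}
\emph{Infinite antichains of matroids with characteristic set $\{p\}$},
\texttt{https://\allowbreak digitalcommons.lsu.edu/\allowbreak cgi/\allowbreak viewcontent.cgi?\allowbreak article=2240\&\allowbreak context=\allowbreak mathematics\_pubs}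

\end{thebibliography}
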